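# Compact composition operators on Dirichlet series without small counting functions

## Symbols built on one integer $q$: the problem moves to the disk

Write $\mathbb C_\theta=\{s\in\mathbb C:\Re s>\theta\}$. The space $\mathcal H^2$ consists of the Dirichlet series $f(s)=\sum_{n\ge1}a_nn^{-s}$ with $\|f\|^2=\sum|a_n|^2<\infty$. By Cauchy–Schwarz they converge absolutely on $\mathbb C_{1/2}$; for instance $\sum_n n^{-1}n^{-s}$ belongs to $\mathcal H^2$. For an analytic $\phi:\mathbb C_{1/2}\to\mathbb C_{1/2}$ we put $C_\phi f=f\circ\phi$. The theorem of Gordon and Hedenmalm tells us which maps are admissible.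

**Theorem (Gordon–Hedenmalm).** $C_\phi$ is bounded on $\mathcal H^2$ if and only if $\phi(s)=c_0s+\varphi(s)$, where $c_0$ is a nonnegative integer, $\varphi(s)=\sum_{n\ge1}c_nn^{-s}$ is a Dirichlet series converging uniformly in $\mathbb C_\varepsilon$ for every $\varepsilon>0$, and $\phi(\mathbb C_0)\subset\mathbb C_0$ if $c_0\ge1$, $\phi(\mathbb C_0)\subset\mathbb C_{1/2}$ if $c_0=0$.

So $\phi$ is analytic on all of $\mathbb C_0$, although $C_\phi$ sees only its restriction to $\mathbb C_{1/2}$. We call such a $\phi$ a Gordon–Hedenmalm symbol, and we always take $c_0\ge1$. We also use a second fact from Gordon–Hedenmalm (Michigan Math. J. 46 (1999)): when $c_0\ge1$, $C_\phi$ is a contraction on $\mathcal H^2$.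

**Definition.** For a symbol with $c_0\ge1$ the counting function is
$$N_\phi(s)=\sum_{w\in\phi^{-1}(s)}\Re w\quad\text{if } s\in\phi(\mathbb C_0),\qquad N_\phi(s)=0\text{ otherwise},$$
where $\phi^{-1}(s)$ is the set of preimages in $\mathbb C_0$, counted with multiplicity.

Two examples. If $\phi(s)=c_0s$, then $N_\phi(s)=\Re s/c_0$, and $C_\phi$ is an isometry, so it is not compact. If $\phi(s)=c_0s+1$, then $N_\phi(s)=(\Re s-1)/c_0$ for $\Re s>1$ and $N_\phi(s)=0$ for $\Re s\le 1$; here $C_\phi n^{-s}=n^{-1}(n^{c_0})^{-s}$, so $C_\phi$ is compact. In general $N_\phi(s)\le\frac1{c_0}\Re s$ (Bayart), so the first example is extremal.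

**Theorem (Bayart).** Let $\phi=c_0s+\varphi$ with $c_0\ge1$ be a Gordon–Hedenmalm symbol such that

- a) $\Im\varphi$ is bounded on $\mathbb C_0$;
- b) $\sup_{\Re s=\sigma}N_\phi(s)/\sigma\to0$ as $\sigma\to0^+$.

Then $C_\phi$ is compact on $\mathcal H^2$.

The text "Composition Operators in the Dirichlet Series Setting" says of this theorem: "We do not know whether the converse is true." So we ask: if $\phi$ satisfies a) and $C_\phi$ is compact, must few preimages of $s$ lie far from the imaginary axis, in the sense of b), when $s$ approaches that axis?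

There is a case where the answer is quickly yes. Suppose $\varphi$ uses only the powers of one integer $q$.

**Theorem B.** Let $\phi=c_0s+\varphi$, $c_0\ge1$, be a Gordon–Hedenmalm symbol with $C_\phi$ compact.

1. If $\varphi(s)=\sum_{k\ge0} c_{q^k}q^{-ks}$ for one fixed integer $q\ge2$, then b) holds.
2. If $\varphi$ involves only integers $n$ composed of $d<\infty$ fixed primes, then $\Re\phi(s)/\Re s\to\infty$ as $\Re s\to0^+$, uniformly in $\Im s$. If moreover $\phi$ is at most $V$-valent for some $V<\infty$, then b) holds.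

For part (1) we recall Shapiro's theorem (Ann. of Math. 125 (1987)): for analytic $\Phi:\mathbb D\to\mathbb D$, if $C_\Phi$ is compact on $H^2(\mathbb D)$, then $\mathcal N_\Phi(w)=\sum_{\Phi(z)=w}\log\frac1{|z|}$ satisfies $\mathcal N_\Phi(w)=o(\log\frac1{|w|})$ as $|w|\to1$.

**Proof of Theorem B(1), step 1: transfer to the disk.** Since $\sum_kc_{q^k}q^{-ks}$ converges for all $s\in\mathbb C_0$, the power series $\psi(z)=\sum_kc_{q^k}z^k$ converges in $\mathbb D$. Put $\Phi(z)=z^{c_0}q^{-\psi(z)}$. Then $\Phi(q^{-s})=q^{-\phi(s)}$ has modulus $q^{-\Re\phi(s)}<1$ for $s\in\mathbb C_0$. Every $z\in\mathbb D\setminus\{0\}$ is some $q^{-s}$, and $\Phi(0)=0$ because $c_0\ge1$. So $\Phi:\mathbb D\to\mathbb D$. The map $g\mapsto g(q^{-s})$ is an isometry of $H^2(\mathbb D)$ onto a closed subspace of $\mathcal H^2$, and $C_\phi(g(q^{-s}))=(g\circ\Phi)(q^{-s})$ with $g\circ\Phi\in H^2(\mathbb D)$ by Littlewood's theorem. Hence $C_\phi$ preserves this subspace and acts there as $C_\Phi$. So $C_\Phi$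 is compact.

**Step 2: compare the counting functions.** Let $\phi(u)=s$. Then $\Phi(q^{-u})=q^{-s}$, with the same multiplicity because $u\mapsto q^{-u}$ is locally biholomorphic. Two distinct points $u,u'\in\phi^{-1}(s)$ give $q^{-u}\ne q^{-u'}$: otherwise $u'=u+\frac{2\pi ik}{\log q}$ with $k\ne0$, and as $\varphi$ has period $\frac{2\pi i}{\log q}$, we get $\phi(u')=\phi(u)+\frac{2\pi ikc_0}{\log q}\ne\phi(u)$. Since $\Re u=\log\frac1{|q^{-u}|}/\log q$,
$$N_\phi(s)\le\frac{\mathcal N_\Phi(q^{-s})}{\log q}=o(\Re s),$$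
uniformly in $\Im s$, because $\log\frac1{|q^{-s}|}=\Re s\log q$. This is b). $\square$

What changes when $\varphi$ involves several primes, or infinitely many?

## Finitely many primes, and the exponent $d$

With several primes there is no disk, but there are still reproducing kernels at all points of $\mathbb C_0$.

**Proof of Theorem B(2), step 1: $\Re\phi(s)\ge c_0\Re s$.** This ensures that points move away from the imaginary axis. Fix $\varepsilon>0$. Uniform convergence of $\varphi$ on $\mathbb C_{\varepsilon/2}$, whose partial sums are bounded, makes $\varphi$ bounded there. On $\Re s=\varepsilon$ we have $\Re\varphi=\Re\phi-c_0\varepsilon\ge-c_0\varepsilon$. A bounded harmonic function on a half-plane, continuous up to the boundary, is bounded below by the infimum of its boundary values. So $\Re\varphi\ge-c_0\varepsilon$ on $\mathbb C_\varepsilon$. Let $\varepsilon\to0$: $\Re\varphi\ge0$ on $\mathbb C_0$. This holds for every symbol with $c_0\ge1$.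

**Step 2: an invariant subspace with kernels on all of $\mathbb C_0$.** Let $q_1,\dots,q_d$ be the primes, $\mathcal S$ the set of integers composed of them, and $\mathcal H^2_d\subset\mathcal H^2$ the closed subspace of series over $\mathcal S$. If $n\in\mathcal S$, then for large $\Re s$ the series $\varphi$ converges absolutely, and $n^{-\phi(s)}=n^{-c_0s}\sum_k\frac{(-\log n)^k}{k!}\varphi(s)^k$ expands into an absolutely convergent Dirichlet series over $\mathcal S$. By uniqueness of coefficients $C_\phi n^{-s}\in\mathcal H_d^2$, and by boundedness $C_\phi\mathcal H_d^2\subset\mathcal H_d^2$.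

For $\Re s>0$ we have $\sum_{n\in\mathcal S}n^{-2\Re s}=\prod_{i\le d}(1-q_i^{-2\Re s})^{-1}<\infty$. So elements of $\mathcal H_d^2$ converge absolutely on $\mathbb C_0$, and evaluation at $s$ is represented by a vector $\delta_s\in\mathcal H_d^2$ with
$$\|\delta_s\|^2=\prod_{i\le d}(1-q_i^{-2\Re s})^{-1}.$$
For $f\in\mathcal H^2_d$ both $(C_\phi f)(s)$ and $f(\phi(s))$ are analytic on $\mathbb C_0$ and agree on $\mathbb C_{1/2}$, hence agree on $\mathbb C_0$. Thus the adjoint of $C_\phi|_{\mathcal H_d^2}$ satisfies $C_\phi^*\delta_s=\delta_{\phi(s)}$.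

**Step 3: test compactness on kernels.** As $\Re s\to0$, $\|\delta_s\|\to\infty$, while $|\langle P,\delta_s\rangle|=|P(s)|$ is bounded on $\mathbb C_0$ for each Dirichlet polynomial $P$. So $\delta_s/\|\delta_s\|\to0$ weakly along any sequence with $\Re s\to0$. Since $C_\phi^*$ is compact, $\|\delta_{\phi(s)}\|/\|\delta_s\|\to0$ along every such sequence, hence uniformly in $\Im s$. The function $x\mapsto1-e^{-x}$ is concave and vanishes at $0$, so
$$\frac{1-e^{-x}}{1-e^{-y}}\ge\frac xy\qquad(0<x\le y).\tag{1}$$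
By step 1, (1) applies with $x=2\Re s\log q_i$, $y=2\Re\phi(s)\log q_i$, and gives
$$\frac{\|\delta_{\phi(s)}\|^2}{\|\delta_s\|^2}=\prod_{i\le d}\frac{1-q_i^{-2\Re s}}{1-q_i^{-2\Re\phi(s)}}\ge\Big(\frac{\Re s}{\Re\phi(s)}\Big)^d.\tag{2}$$
The left side tends to $0$ uniformly and $d$ is fixed, so $\Re\phi(s)/\Re s\to\infty$ uniformly.

**Step 4: bounded valence gives b).** Let $\phi$ be at most $V$-valent and $\varepsilon>0$. Choose $\sigma_0$ with $\Re w\le\varepsilon\Re\phi(w)$ whenever $0<\Re w<\sigma_0$. If $\Re s<\sigma_0$ and $\phi(w)=s$, then $\Re w\le\Re s<\sigma_0$ by step 1, so $\Re w\le\varepsilon\Re s$. Summing over at most $V$ preimages, $N_\phi(s)\le V\varepsilon\Re s$. $\square$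

So a univalent counterexample must involve infinitely many primes. (These notes do not settle infinitely-valent symbols involving finitely many, but at least two, primes.)

Look at where $d$ enters. Test (2) by hand on
$$\phi(s)=c_0s+\sum_{j\le d}a_j(1-p_j^{-s}),\qquad a_j\ge0,$$
where $p_1<p_2<\dots$ are the primes. Here $\phi(x)/x\to\phi'(0)=c_0+B$ as $x\to0^+$, with $B=\sum_{j\le d} a_j\log p_j$, and the quotient in (2) at $s=x$ tends to $(c_0+B)^{-d}$. So $C_\phi$ is not compact. But the evidence against compactness is only $(c_0+B)^{-d}$, exponentially small in $d$ if $B$ stays bounded below by a positive constant, while b) fails at a rate that does not see $d$ at all. With infinitely many primes the kernels at points of $\mathbb C_0\setminus\mathbb C_{1/2}$ are gone, since $\sum n^{-2\sigma}=\infty$ for $\sigma\le\frac12$. Perhaps with $d=\infty$ this symbol is compact. It turns out that this depends on how slowly the $a_j$ decay.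

## The family $c_0s+\sum_ja_j(1-p_j^{-s})$

**Theorem A.** Let $c_0\ge1$ be an integer, $t>0$, and
$$\phi(s)=c_0s+\sum_{j\ge1}a_j(1-p_j^{-s}),\qquad a_j=t\,j^{-3/2}.$$
Put $B=\sum_ja_j\log p_j<\infty$. Then $\phi$ is a Gordon–Hedenmalm symbol satisfying a), $C_\phi$ is compact on $\mathcal H^2$, and
$$N_\phi(x)\ge\frac x{c_0+B}\qquad\text{for every real }x>0,$$
so b) fails. If $t$ is so small that $B<c_0$, then $\phi$ is univalent on $\mathbb C_0$.

So the answer to the question is no, for every $c_0\ge1$ and even for univalent symbols; one example is $\phi(s)=s+\sum_jj^{-3/2}(1-p_j^{-s})$. The failure is as bad as it can be: since $B\to0$ as $t\to0$ while always $N_\phi(s)\le\Re s/c_0$, compactness together with a) does not even imply $\limsup_{\sigma\to0}\sup_{\Re s=\sigma}N_\phi(s)/\sigma\le\kappa$ for any fixed $\kappa<1/c_0$.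

Here $B<\infty$ because $\log p_j=O(\log(j+1))$ by Chebyshev. Everything except compactness is short, and we prove it for general coefficients. Let $a_j\ge0$, $A=\sum a_j<\infty$, $B=\sum a_j\log p_j<\infty$, $\varphi(s)=\sum_ja_j(1-p_j^{-s})$, $\phi=c_0s+\varphi$. We write $c=c_0\ge1$.

**Step 1: the symbol is admissible and satisfies a).** The series $\varphi$ converges absolutely and uniformly on $\{\Re s\ge0\}$, and $\Re\varphi\ge0$ there since $|p_j^{-s}|\le1$. So $\Re\phi(s)\ge c_0\Re s$, and $\phi$ maps $\mathbb C_0$ into $\mathbb C_0$ and $\mathbb C_{1/2}$ into $\mathbb C_{1/2}$. Hence $C_\phi$ is bounded. Also $|\Im\varphi|=|\sum a_j\Im p_j^{-s}|\le A$. This step uses only $A<\infty$.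

**Step 2: b) fails.** On $(0,\infty)$ the function $\phi$ is real, continuous and increasing, with $\phi(0^+)=0$ and $\phi(+\infty)=+\infty$. Given $x>0$, pick $y>0$ with $\phi(y)=x$. Since $1-e^{-u}\le u$, $x=\phi(y)\le(c_0+B)y$. As $y$ is one of the preimages of $x$, $N_\phi(x)\ge y\ge x/(c_0+B)$.

**Step 3: univalence for $B<c_0$.** On $\mathbb C_0$, $\Re\phi'(s)=c_0+\Re\sum_ja_j(\log p_j)p_j^{-s}\ge c_0-B>0$. For distinct $s,s'$ in the convex set $\mathbb C_0$, $\Re\frac{\phi(s')-\phi(s)}{s'-s}=\int_0^1\Re\phi'(s+\tau(s'-s))\,d\tau>0$. So $\phi$ is injective.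

## The operator on the infinite torus, and why a sup bound gives nothing

Write $L_n=\log n$, and for $n=\prod_jp_j^{\alpha_j}$ put $\alpha(n)=(\alpha_j)_j$ and $z^{\alpha(n)}=\prod_jz_j^{\alpha_j}$.

**Definition.** The Bohr lift sends $f=\sum a_nn^{-s}$ to $\tilde f(z)=\sum a_nz^{\alpha(n)}$. It is an isometry of $\mathcal H^2$ onto $H^2(\mathbb T^\infty)\subset L^2(\mathbb T^\infty)$, with Haar measure, because the monomials $z^{\alpha(n)}$ are orthonormal.

For example $3+2^{-s}-12^{-s}$ lifts to $3+z_1-z_1^2z_2$. On the torus our symbol becomes the function $F(z)=\sum_ja_j(1-z_j)$, so that $\varphi(s)=F((p_j^{-s})_j)$. On $\mathbb T^\infty$ we have $\Re F\ge0$ and $|F|\le2A$. For $L\ge0$ and $m=\prod p_j^{\beta_j}$ put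
$$\pi_L(m)=\prod_je^{-a_jL}\frac{(a_jL)^{\beta_j}}{\beta_j!}\ge0.$$
If only $a_1\ne0$, these are the Poisson weights $e^{-a_1L}(a_1L)^k/k!$ at $m=2^k$. Expanding $e^{-AL}\exp(L\sum_ja_jz_j)$, which converges absolutely, we get
$$e^{-LF(z)}=\sum_m\pi_L(m)z^{\alpha(m)},\qquad\sum_m\pi_L(m)=1 .\tag{3}$$
Then $n^{-\phi(s)}=n^{-cs}e^{-L_n\varphi(s)}=\sum_m\pi_{L_n}(m)(n^cm)^{-s}$, absolutely on $\Re s\ge0$. So for finite sums $f=\sum a_nn^{-s}$,
$$\widetilde{C_\phi f}(z)=\sum_na_n\,z^{c\,\alpha(n)}e^{-L_nF(z)}.\tag{4}$$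

How would one try to prove compactness? If $f$ uses only $n$ with $\log n$ close to $\lambda$, then (4) is nearly $e^{-\lambda F(z)}\tilde f(z^c)$, where $z^c=(z_j^c)_j$. So we want this multiplication to have small norm on each such block of frequencies.

**Definition.** For $\mu\ge0$ and a finite sum $h$, $S_\mu h$ is defined by $\widetilde{S_\mu h}(z)=e^{-\mu F(z)}\tilde h(z^c)$.

For example, if $c=1$ and only $a_1\ne0$, then $S_\mu 3^{-s}$ lifts to $e^{-\mu a_1(1-z_1)}z_2$. Since $h\mapsto\tilde h(z^c)$ is isometric and $|e^{-\mu F}|\le1$, always $\|S_\mu h\|\le\|h\|$.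

On single frequencies there is no trouble: if some $a_j>0$, then $\|C_\phi n^{-s}\|^2=\int e^{-2L_n\Re F}\to0$ by dominated convergence, since $\Re F>0$ almost everywhere. This already holds with one prime, where by Theorem B(2) the operator is not compact; so single frequencies do not decide. On whole blocks the first idea is to bound $|e^{-\lambda F}|$ pointwise. That gives only $1$, because $F(1,1,\dots)=0$. Nor is this just a crude estimate: take $c=1$. Any trigonometric polynomial becomes an element of $H^2(\mathbb T^\infty)$ after multiplication by a monomial, so multiplication by $e^{-\lambda F}$ on $H^2(\mathbb T^\infty)$ has the same norm as on $L^2(\mathbb T^\infty)$, namely $\sup|e^{-\lambda F}|=1$. A function concentrated near $z=(1,1,\dots)$ feels no decay.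

What we have not used is that $\tilde f$ has $\log n\le\lambda+1$ for all its frequencies. To concentrate in the variable $z_j$, a function needs high powers of $z_j$, each power costs $\log p_j$ out of a total budget $\lambda+1$, and there are many variables. The device that turns this into an estimate is a change of weights. Multiply the coefficient at $n$ by $n^\eta$ with $\eta=1/\lambda$. On the block this costs at most the factor $e^{1+1/\lambda}$. In return each power of $z_j$ carries a factor $r=p_j^{-\eta}<1$. In one variable, low powers are damped by $e^{-\lambda a_j(1-z_j)}$ and high powers by $r$. So every variable with suitable $a_j$ contributes a strict contraction, and these factors multiply.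

## A contraction in one variable

Here we make the last remark precise. With $r=1$ and $c=1$ the operator below has norm $1$, by the argument just given; the condition $r\le e^{-b}$ is what helps.

**Lemma 1.** Let $0\le b\le\frac14$, $0<r\le e^{-b}$, and let $c\ge1$ be an integer. The operator $Wg(z)=e^{-b(1-z)}g(rz^c)$ on $H^2(\mathbb D)$ satisfies $\|W\|\le e^{-b/4}$.

**Proof, step 1: replace the weight by a trigonometric polynomial.** Let $h(z)=g(rz^c)=\sum h_nz^n$ and $u=1-\cos\theta\in[0,2]$. On the circle $|e^{-b(1-z)}|^2=e^{-2bu}$. From $e^{-y}\le1-y+y^2/2$ for $y\ge0$, then $u^2\le2u$, then $4b^2\le b$,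
$$e^{-2bu}\le1-2bu+2b^2u^2\le1-2bu+4b^2u\le1-bu .$$

**Step 2: only the constant term gains.** Since $\int\cos\theta\,|h|^2=\Re\sum_{n\ge0}h_n\overline{h_{n+1}}$,
$$\|Wg\|^2\le\int(1-bu)|h|^2=(1-b)\|h\|^2+b\,\Re\sum_{n\ge0}h_n\overline{h_{n+1}} .$$
By Cauchy–Schwarz $|\sum_{n\ge1}h_n\overline{h_{n+1}}|\le\sum_{n\ge1}|h_n|^2$, so
$$\|Wg\|^2\le(1-b)|h_0|^2+b|h_0||h_1|+\sum_{n\ge1}|h_n|^2\le\Big(1-\frac b2\Big)|h_0|^2+\Big(1+\frac b2\Big)\sum_{n\ge1}|h_n|^2,$$
using $|h_0||h_1|\le\frac12(|h_0|^2+|h_1|^2)$.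

**Step 3: the factor $r$ takes care of the rest.** The nonzero coefficients of $h$ are $h_{cm}=r^mg_m$, so $h_0=g_0$ and $\sum_{n\ge1}|h_n|^2\le r^2\sum_{m\ge1}|g_m|^2$. With $y=\frac{3b}2\le\frac38$,
$$r^2\Big(1+\frac b2\Big)\le e^{-2b}e^{b/2}=e^{-y}\le1-y+\frac{y^2}2\le1-\frac{13}{16}y=1-\frac{39}{32}b\le1-\frac b2 .$$
Hence $\|Wg\|^2\le(1-\frac b2)\|g\|^2\le e^{-b/2}\|g\|^2$. $\square$

## Multiplying the gains over many variables

**Lemma 2.** Let $h=\sum b_nn^{-s}$ be a finite sum with $L_n\le\Lambda$ whenever $b_n\ne0$. Let $\mu,\eta>0$, and let $J$ be a set of indices with $a_j\mu\le\frac14$ and $a_j\mu\le\eta\log p_j$ for $j\in J$. Then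
$$\|S_\mu h\|\le e^{\eta\Lambda}\exp\Big(-\frac\mu4\sum_{j\in J}a_j\Big)\|h\| .$$

**Proof, step 1: reweight.** It is enough to treat finite $J$: for infinite $J$, apply the bound to finite subsets and let them increase to $J$. Let $\tilde g(z)=\sum b_nn^\eta z^{\alpha(n)}$. Then $\|\tilde g\|\le e^{\eta\Lambda}\|h\|$, and since $\prod_jp_j^{-\eta\alpha_j}=n^{-\eta}$,
$$\tilde h(z^c)=\tilde g\big((p_j^{-\eta}z_j^c)_j\big).$$

**Step 2: one variable at a time.** On $\mathbb T^\infty$ each factor $|e^{-\mu a_j(1-z_j)}|$ is at most $1$, so $|e^{-\mu F}|\le\prod_{j\in J}|e^{-\mu a_j(1-z_j)}|$. Therefore $\|S_\mu h\|$ is at most the norm of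
$$\prod_{j\in J}e^{-\mu a_j(1-z_j)}\;\tilde g\big((p_j^{-\eta}z_j^c)_j\big).$$
This function of finitely many variables arises from $\tilde g$ by applying successively, in the variable $z_j$: for $j\in J$ the operator $W$ of Lemma 1 with $b=a_j\mu\le\frac14$ and $r=p_j^{-\eta}=e^{-\eta\log p_j}\le e^{-b}$; for $j\notin J$ the contraction $k(z_j)\mapsto k(p_j^{-\eta}z_j^c)$. At each stage the function is a polynomial in the variable to be treated, the other variables being fixed. So Lemma 1 applies for each value of the others, and integrating over them (Fubini) shows that the norm is multiplied by at most $e^{-a_j\mu/4}$ if $j\in J$ and by at most $1$ otherwise. $\square$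

## Compactness for $a_j=tj^{-3/2}$

For integers $\lambda\ge0$ let $P_\lambda$ be the orthogonal projection onto $\operatorname{span}\{n^{-s}:\lambda\le\log n<\lambda+1\}$, a finite-dimensional space.

**Step 1: compare $C_\phi$ with $S_\lambda$ on a block.** Let $f=\sum a_nn^{-s}\in\operatorname{ran}P_\lambda$ (in this step $a_n$ are the coefficients of $f$) and $L_n=\lambda+\ell_n$ with $\ell_n\in[0,1)$. Expanding $e^{-\ell_nF}$ in (4),
$$\widetilde{C_\phi f}=\sum_{k\ge0}\frac{(-F)^k}{k!}\,\widetilde{S_\lambda f_k},\qquad f_k=\sum a_n\ell_n^k\,n^{-s}\in\operatorname{ran}P_\lambda,\quad\|f_k\|\le\|f\| .$$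
Since $|F|\le2A$ on $\mathbb T^\infty$,
$$\|C_\phi P_\lambda\|\le\sum_k\frac{(2A)^k}{k!}\,\|S_\lambda|_{\operatorname{ran}P_\lambda}\|=e^{2A}\,\|S_\lambda|_{\operatorname{ran}P_\lambda}\| .\tag{5}$$

**Step 2: choose the variables that contribute.** For $\lambda\ge2$ take in Lemma 2 $\mu=\lambda$, $\Lambda=\lambda+1$, $\eta=1/\lambda$ and $J=\{j\ge j_\lambda\}$ with $j_\lambda=\lceil(2t\lambda^2)^{2/3}\rceil$. For $j\in J$ we have $a_j\lambda^2=t\lambda^2j^{-3/2}\le\frac12<\log2\le\log p_j$. So $a_j\lambda\le\eta\log p_j$, and $a_j\lambda\le\frac1{2\lambda}\le\frac14$.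

**Step 3: the total gain.** We have $j_\lambda\le(2t\lambda^2)^{2/3}+1\le K\lambda^{4/3}$ with $K=(2t)^{2/3}+1$, and $\sum_{j\ge j_\lambda}j^{-3/2}\ge\int_{j_\lambda}^\infty x^{-3/2}dx=2j_\lambda^{-1/2}$. Hence
$$\frac\lambda4\sum_{j\ge j_\lambda}tj^{-3/2}\ge\frac{t\lambda}2j_\lambda^{-1/2}\ge\frac t{2\sqrt K}\lambda^{1/3}.$$
Since $e^{\eta\Lambda}=e^{1+1/\lambda}\le e^{3/2}$, Lemma 2 and (5) give
$$\|C_\phi P_\lambda\|\le e^{2A}e^{3/2}\exp\Big(-\frac t{2\sqrt K}\lambda^{1/3}\Big)\qquad(\lambda\ge2).$$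

**Step 4: sum over blocks.** The right side is summable in $\lambda$. Since $\sum_\lambda P_\lambda=I$ strongly and $C_\phi$ is bounded, $C_\phi=\sum_\lambda C_\phi P_\lambda$ with convergence in operator norm. Each term has finite rank, so $C_\phi$ is compact. With the three steps of the section on the family, Theorem A is proved. $\square$

## Which coefficients give a compact operator

Not every choice of infinitely many $a_j>0$ works when $c_0=1$.

**Theorem C.** Let $a_j\ge0$ with $\sum_ja_jp_j^\theta<\infty$ for some $\theta>0$, put $B=\sum_ja_j\log p_j$, and let $\phi(s)=c_0s+\sum_ja_j(1-p_j^{-s})$, $c_0\ge1$. Then a) holds, and $N_\phi(x)\ge x/(c_0+B)$ for all $x>0$ (so b) fails). Moreover: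

1. If $c_0\ge2$: $C_\phi$ is compact if and only if $a_j>0$ for infinitely many $j$.
2. If $c_0=1$: $C_\phi$ is compact if $T(\mu):=\mu\sum_{j\in J(\mu)}a_j\to\infty$ as $\mu\to\infty$, where $J(\mu)=\{j:a_j\mu\le\frac14,\ a_j\mu^2\le\log p_j\}$. It is not compact if $\sum_j\sqrt{a_j\log p_j}<\infty$.
3. If $a_j=t\,j^{-1-\delta}$ with $t,\delta>0$: $C_\phi$ is compact if and only if $c_0\ge2$ or $\delta\le1$.

The claims on a) and b) were proved in the section on the family. Also, if only finitely many $a_j$ are nonzero, then $\phi$ involves finitely many primes and $\phi(x)/x\le c_0+B$ for $x>0$, so $C_\phi$ is not compact by Theorem B(2). This gives the "only if" in (1).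

For compactness, summing norms over unit blocks is no longer enough. For $c_0=1$ the choice $\eta=1/\mu$ in Lemma 2 gives a bound of size $e^{-T(\mu)/4}$, and for $a_j=tj^{-2}$ the lower bound for $T(\mu)$ that we will find is a constant times $\sqrt{\log\mu}$. The resulting bounds tend to $0$ but are not summable. We therefore need blocks whose images are almost orthogonal, so that convergence to $0$ suffices. Formula (3) shows how long they should be. The operator sends $n^{-s}$ to $\sum_m\pi_L(m)(n^cm)^{-s}$ with $L=\log n$. Under the probability weights $\pi_L$ the exponents $\beta_j$ are independent Poisson variables with means $a_jL$, so $\log m$ has mean $BL$ and variance $L\sum_ja_j\log^2p_j$. The image of $n^{-s}$ therefore sits around frequencies $(c+B)L$ with spread of order $\sqrt L$, and blocks of length about $\sqrt L$ are natural: $i^2\le\log n<(i+1)^2$.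

## Almost orthogonality of the blocks $i^2\le\log n<(i+1)^2$

Let $a_j$ be as in Theorem C. For $i\ge0$ let $Q_i$ be the projection onto $\operatorname{span}\{n^{-s}:i^2\le\log n<(i+1)^2\}$, let $T_i=C_\phi Q_i$, and for $i\ge1$ put
$$\epsilon_i=\max_{\mu\in\{i^2,(i+1)^2\}}\|S_\mu|_{\operatorname{ran}Q_i}\| .$$

**Proposition 3.** If $\epsilon_i\to0$, then $C_\phi$ is compact.

Fix $\theta_0\in(0,1]$ with $\Gamma:=\sum_ja_jp_j^{\theta_0}\log^2p_j<\infty$; any $\theta_0\le 1$ smaller than $\theta$ will do.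

**Step 1: $\|T_i\|\le2e^{9A}\epsilon_i$ for $i\ge1$.** The expansion behind (5) would cost $e^{2A(2i+1)}$ on such a long block. Instead we use positivity. Let $\lambda_-=i^2\le L\le\lambda_+=(i+1)^2$, and let $M=\sum_j\beta_j$ be the number of prime factors of $m$, counted with multiplicity, so that $\pi_L(m)=e^{-AL}L^M\prod_ja_j^{\beta_j}/\beta_j!$. If this vanishes there is nothing to bound. Otherwise we use $\log y\le y-1$.

If $M\ge AL$, then, since $\log\frac L{\lambda_+}\le0$,
$$\log\frac{\pi_L(m)}{\pi_{\lambda_+}(m)}=M\log\frac L{\lambda_+}+A(\lambda_+-L)\le A\Big[(\lambda_+-L)-L\,\frac{\lambda_+-L}{\lambda_+}\Big]=A\frac{(\lambda_+-L)^2}{\lambda_+}\le A\frac{(2i+1)^2}{(i+1)^2}\le4A .$$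
If $M\le AL$, then
$$\log\frac{\pi_L(m)}{\pi_{\lambda_-}(m)}=M\log\frac L{\lambda_-}-A(L-\lambda_-)\le A\Big[L\,\frac{L-\lambda_-}{\lambda_-}-(L-\lambda_-)\Big]=A\frac{(L-\lambda_-)^2}{\lambda_-}\le A\frac{(2i+1)^2}{i^2}\le9A .$$
So $\pi_L\le e^{9A}(\pi_{\lambda_-}+\pi_{\lambda_+})$. For $f=\sum f_nn^{-s}\in\operatorname{ran}Q_i$ the $k$-th coefficient of $C_\phi f$ is $\sum_{n^cm=k}f_n\pi_{L_n}(m)$, and that of $S_\mu f$ is $\sum_{n^cm=k}f_n\pi_\mu(m)$. Hence, with $|f|:=\sum|f_n|n^{-s}$, the coefficients of $T_if$ are dominated in modulus by those of $e^{9A}(S_{\lambda_-}+S_{\lambda_+})|f|$. Since $\||f|\|=\|f\|$, the claim follows.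

**Step 2: $\|T_i^*T_k\|\le e^{\Gamma\theta_0^2}e^{-\theta_0(c_0+B)(k-i-1)}$ for $1\le i<k$.** We separate the images by weighting frequencies up on one block and down on the other. For $|\theta|\le\theta_0$ let $E^\theta$ be the diagonal operator $n^{-s}\mapsto n^\theta n^{-s}$. The Poisson weights have the tilting property
$$\pi_L(m)\,m^\theta=e^{L\sum_ja_j(p_j^\theta-1)}\,\pi_L^{(\theta)}(m),$$
where $\pi^{(\theta)}$ is formed with $a_jp_j^\theta$ in place of $a_j$. Therefore
$$E^\theta C_\phi n^{-s}=\sum_m\pi_{L_n}(m)(n^cm)^\theta(n^cm)^{-s}=e^{L_nq(\theta)}\,C_{\phi^{(\theta)}}n^{-s},\qquad q(\theta)=c_0\theta+\sum_ja_j(p_j^\theta-1),$$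
with $\phi^{(\theta)}(s)=c_0s+\sum_ja_jp_j^\theta(1-p_j^{-s})$. Since $\sum a_jp_j^\theta<\infty$, this is a Gordon–Hedenmalm symbol (step 1 of the section on the family), so $\|C_{\phi^{(\theta)}}\|\le1$ by the contraction theorem quoted at the start. Thus $E^\theta T_i=C_{\phi^{(\theta)}}D_\theta Q_i$, where $D_\theta$ is diagonal with entries $e^{L_nq(\theta)}$.

Let $0<\theta\le\theta_0$. Then $q(-\theta)<0<q(\theta)$, so, since $L_n<(i+1)^2$ on block $i$ and $L_n\ge k^2$ on block $k$,
$$\|E^\theta T_i\|\le e^{(i+1)^2q(\theta)},\qquad\|E^{-\theta}T_k\|\le e^{k^2q(-\theta)} .$$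
Next, $q(0)=0$, $q'(0)=c_0+B$, and $0\le q''(\xi)=\sum_ja_jp_j^\xi\log^2p_j\le\Gamma$ for $|\xi|\le\theta_0$, so $|q(\pm\theta)\mp\theta(c_0+B)|\le\frac12\Gamma\theta^2$. Since $\langle T_if,T_kg\rangle=\langle E^\theta T_if,E^{-\theta}T_kg\rangle$ and $i+1\le k$,
$$\|T_i^*T_k\|\le e^{(i+1)^2q(\theta)+k^2q(-\theta)}\le e^{-\theta(c_0+B)(k^2-(i+1)^2)+\Gamma\theta^2k^2}.$$
Take $\theta=\theta_0/k$ and use $k^2-(i+1)^2\ge k(k-i-1)$.

**Step 3: sum by the Schur test.** Let $N\ge1$ and $f=\sum_{i\ge N}f_i$, a finite sum with $f_i\in\operatorname{ran}Q_i$. The matrix $(\|T_i^*T_k\|)$ is symmetric and nonnegative, so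
$$\|C_\phi f\|^2\le\sum_{i,k\ge N}\|T_i^*T_k\|\,\|f_i\|\,\|f_k\|\le\Big(\sup_{i\ge N}\sum_{k\ge N}\|T_i^*T_k\|\Big)\|f\|^2 .$$
Put $\rho=\theta_0(c_0+B)$, $C'=e^{\Gamma\theta_0^2+\rho}$ and $\bar\epsilon_N=\sup_{i\ge N}2e^{9A}\epsilon_i$. By step 1, $\|T_i^*T_k\|\le\bar\epsilon_N^2$. By step 2, and for $i=k$ because $\|T_i\|\le1\le C'$, we have $\|T_i^*T_k\|\le C'e^{-\rho|i-k|}$. So the supremum is at most
$$\sum_{m\in\mathbb Z}\min\big(\bar\epsilon_N^2,\ C'e^{-\rho|m|}\big),$$
which tends to $0$ as $N\to\infty$ by dominated convergence. Hence $\|C_\phi-\sum_{0\le i<N}C_\phi Q_i\|\to0$, and $C_\phi$ is a norm limit of finite-rank operators. $\square$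

## The case $c_0\ge2$: averaging over roots of unity

**Proof of Theorem C(1).** Let $c=c_0\ge2$ and $a_j>0$ for infinitely many $j$. The gain now comes from $z\mapsto z^c$ itself: a function of $z^c$ that is large near $z=1$ is equally large near the other $c$-th roots of unity, where the weight is small.

**Step 1: one variable.** For $g\in H^2(\mathbb D)$ and $x\ge0$,
$$\int|e^{-x(1-z)}g(z^c)|^2=\int_0^{2\pi}|g(e^{i\theta})|^2\,\frac1c\sum_{k=0}^{c-1}e^{-2x\left(1-\cos\frac{\theta+2\pi k}c\right)}\frac{d\theta}{2\pi} .$$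
The $c$ angles are spaced by $2\pi/c$ on the circle, so at most one has distance $<\pi/c$ from $0$. The inner average is therefore at most $\frac1c\big(1+(c-1)e^{-2x(1-\cos(\pi/c))}\big)$. This is always at most $1$, and as $x\to\infty$ it tends to $\frac1c\le\frac12$; so it is at most $\frac34$ for $x\ge x_c$, with some $x_c>0$.

**Step 2: all variables.** Treat the variables one at a time as in Lemma 2, with $x=a_j\mu$ where $a_j\mu\ge x_c$, and $|e^{-\mu a_j(1-z_j)}|\le1$ elsewhere. (Only finitely many $j$ satisfy $a_j\mu\ge x_c$, as $\sum a_j<\infty$.) This gives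
$$\|S_\mu h\|\le(3/4)^{\frac12\#\{j:\,a_j\mu\ge x_c\}}\|h\| .$$
The exponent tends to infinity with $\mu$, so $\epsilon_i\to0$, and Proposition 3 applies. The converse was noted after the statement of Theorem C. $\square$

## The case $c_0=1$: a sufficient condition and an obstruction

**Proof of Theorem C(2), compactness.** Let $\mu\in\{i^2,(i+1)^2\}$ and $h\in\operatorname{ran}Q_i$. Apply Lemma 2 with $\eta=1/\mu$, $\Lambda=(i+1)^2\le4i^2\le4\mu$ and $J=J(\mu)$: the conditions $a_j\mu\le\frac14$ and $a_j\mu\le\eta\log p_j$ are exactly the definition of $J(\mu)$. So $\|S_\mu|_{\operatorname{ran}Q_i}\|\le e^4e^{-T(\mu)/4}\to0$, and Proposition 3 applies.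

**Proof of Theorem C(2), non-compactness.** Put $\tau_j=a_j\log p_j$ and assume $\Sigma:=\sum_j\sqrt{\tau_j}<\infty$. If all $a_j$ vanish, $C_\phi=I$ is not compact, so assume some $a_j>0$. We revive the kernel test of Theorem B(2), but at points of the polydisk that need not be of the form $(p_j^{-s})_j$. For finitely supported $u\in[0,1)^\infty$ let $K_u(z)=\prod_j(1-u_jz_j)^{-1}$. Then $\langle G,K_u\rangle=G(u)$ for $G\in H^2(\mathbb T^\infty)$, and $\|K_u\|^2=\prod_j(1-u_j^2)^{-1}$.

How should the point $v=(e^{-x_j})$ approach $(1,1,\dots)$? The symbol moves it to $w=(v_jp_j^{-F(v)})$. The loss in coordinate $j$ will be about $F(v)\log p_j/x_j$, and $F(v)$ is about $\sum a_jx_j$. So we want $\big(\sum a_jx_j\big)\big(\sum\log p_j/x_j\big)$ as small as possible. By Cauchy–Schwarz it is at least $\big(\sum\sqrt{a_j\log p_j}\big)^2$, with equality for $x_j$ proportional to $\sqrt{\log p_j/a_j}=\log p_j/\sqrt{\tau_j}$.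

**Step 1: the points.** For $0<\eta<1$ put $x_j=\eta\log p_j/\sqrt{\tau_j}$ when $a_j>0$, and $J=\{j:a_j>0,\ x_j\le1\}$. If $x_j\le1$, then $\sqrt{\tau_j}\ge\eta\log2$, so $J$ is finite. Let $v_j=e^{-x_j}$ for $j\in J$, $v_j=0$ otherwise, and $w_j=v_jp_j^{-F(v)}$; here $F(v)=\sum_ja_j(1-v_j)\ge0$.

**Step 2: $C_\phi$ carries evaluation at $v$ to evaluation at $w$.** For a finite sum $f=\sum f_nn^{-s}$, the coefficient form of (4), evaluated at $v$ with $c=1$, reads
$$\widetilde{C_\phi f}(v)=\sum_nf_nv^{\alpha(n)}e^{-L_nF(v)}=\sum_nf_n\,v^{\alpha(n)}n^{-F(v)}=\tilde f(w).$$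
Point evaluations at finitely supported points are continuous, so $\widetilde{C_\phi f}(v)=\tilde f(w)$ for all $f\in\mathcal H^2$.

**Step 3: a lower bound.** Let $\tilde f_\eta=K_w/\|K_w\|$, a unit vector. By step 2, $\langle\widetilde{C_\phi f_\eta},K_v\rangle=\tilde f_\eta(w)=\|K_w\|$, so with (1) and $\frac1{1+y}\ge e^{-y}$,
$$\|C_\phi f_\eta\|^2\ge\frac{\|K_w\|^2}{\|K_v\|^2}=\prod_{j\in J}\frac{1-e^{-2x_j}}{1-e^{-2x_j-2F(v)\log p_j}}\ge\prod_{j\in J}\frac{x_j}{x_j+F(v)\log p_j}\ge\exp\Big(-F(v)\sum_{j\in J}\frac{\log p_j}{x_j}\Big).$$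
Here $\sum_{j\in J}\log p_j/x_j=\sum_{j\in J}\sqrt{\tau_j}/\eta\le\Sigma/\eta$. Also $F(v)\le\sum_{j\in J}a_jx_j+\sum_{j\notin J}a_j$. In the first sum $a_jx_j=\eta\sqrt{\tau_j}$. In the second, if $a_j>0$, then $x_j>1$ means $\sqrt{\tau_j}<\eta\log p_j$, so $a_j=\tau_j/\log p_j\le\eta\sqrt{\tau_j}$. Hence $F(v)\le\eta\Sigma$, and
$$\|C_\phi f_\eta\|^2\ge e^{-\Sigma^2}\qquad\text{for all }\eta\in(0,1).$$

**Step 4: $f_\eta\to0$ weakly as $\eta\to0$.** Fix $j$ with $a_j>0$. Then $x_j\to0$ and $F(v)\le\eta\Sigma\to0$, so $w_j\to1$ and $\|K_w\|\ge(1-w_j^2)^{-1/2}\to\infty$. For each polynomial $G$, $|\langle G,K_w\rangle|=|G(w)|$ is bounded. So the unit vectors $f_\eta$ tend weakly to $0$, while $\|C_\phi f_\eta\|\ge e^{-\Sigma^2/2}$. Hence $C_\phi$ is not compact. $\square$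

## The threshold $\delta=1$ for $a_j=tj^{-1-\delta}$

**Proof of Theorem C(3).** Since $p_j=O(j^2)$, the hypothesis of Theorem C holds with any $\theta<\delta/2$. For $c_0\ge2$ part (1) gives compactness. Let $c_0=1$.

**Step 1: $\delta>1$.** Here $\sqrt{a_j\log p_j}=O\big(j^{-(1+\delta)/2}\sqrt{\log(j+1)}\big)$ with $\frac{1+\delta}2>1$. So the sum converges, and $C_\phi$ is not compact by part (2).

**Step 2: $\delta\le1$.** Put $j_\mu=\lceil(4t\mu^2/\log\mu)^{1/(1+\delta)}\rceil$. We show that $j\in J(\mu)$ for all $j\ge j_\mu$ when $\mu$ is large. First, $j^{1+\delta}\ge4t\mu^2/\log\mu$ gives $a_j\mu^2\le\frac14\log\mu$. On the other hand, since $\frac1{1+\delta}\ge\frac12$,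
$$\log p_j\ge\log j\ge\frac12\log\frac{4t\mu^2}{\log\mu}\ge\frac12\log\mu,$$
the last step because $4t\mu/\log\mu\ge1$ for large $\mu$. So $a_j\mu^2\le\log p_j$. Also $a_j\mu\le\frac{\log\mu}{4\mu}\le\frac14$. Hence, with $j_\mu\le2(4t\mu^2/\log\mu)^{1/(1+\delta)}$ for large $\mu$,
$$T(\mu)\ge t\mu\sum_{j\ge j_\mu}j^{-1-\delta}\ge\frac{t\mu}\delta\,j_\mu^{-\delta}\ge\mathrm{const}\cdot\mu^{\frac{1-\delta}{1+\delta}}(\log\mu)^{\frac\delta{1+\delta}}$$
with a positive constant, since $1-\frac{2\delta}{1+\delta}=\frac{1-\delta}{1+\delta}$. The right side tends to infinity for every $\delta\le1$; at $\delta=1$ only the factor $\sqrt{\log\mu}$ is left. By part (2), $C_\phi$ is compact. $\square$
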